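# An information-rate maximization rule that oscillates between two disjoint sets

## 1. A channel that hides pairs of active symbols

Fix an integer $m\ge 2$. A sender emits symbols $X_0,X_1,X_2,\dots$ from the alphabet $\{0,1,\dots,m\}$. The symbols $1,\dots,m$ are called *active*. The receiver sees, for $t=1,2,\dots$,
$$Y_t=\begin{cases}(X_{t-1},X_t)&\text{if }X_{t-1}=0\text{ or }X_t=0,\\ ?&\text{if }X_{t-1}\text{ and }X_t\text{ are both active.}\end{cases}$$
Call this channel $\mathcal C_m$. There is no noise: the output is a function of the input.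

Take $m=2$ and the input $X_0^7=1,2,0,1,1,2,0,0$. The outputs $Y_1,\dots,Y_7$ are
$$?,\ (2,0),\ (0,1),\ ?,\ ?,\ (2,0),\ (0,0).$$
The receiver knows where the zeros are, and knows every symbol next to a zero: here $X_1=2$, $X_3=1$, $X_5=2$. The symbol $X_4$ sits between two active neighbors, and of it the receiver knows only that it is active. The same holds for $X_0$. In general a symbol away from the ends is unknown exactly when it and both its neighbors are active.

How much information per symbol gets through? It depends on the input process. Consider the **symmetric** Markov inputs: for active $j,k$,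
$$Q(0,0)=1-a,\qquad Q(0,j)=\tfrac am,\qquad Q(j,0)=1-b,\qquad Q(j,k)=\tfrac bm .$$
The stationary probability $z$ of the symbol $0$ satisfies $za=(1-z)(1-b)$, so $z=\frac{1-b}{1-b+a}$; each active symbol has probability $\frac{1-z}m$. All paths with the same zero pattern have the same probability. So, given the outputs, the unknown symbols are independent and uniform on the $m$ active symbols, and each unknown symbol costs $\ln m$ nats. A symbol is unknown with probability $(1-z)b^2$. With $h(x)=-x\ln x-(1-x)\ln(1-x)$, the entropy rate of the input is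
$$z\,[h(a)+a\ln m]+(1-z)[h(b)+b\ln m],$$
and $za=(1-z)(1-b)$. Subtracting $(1-z)b^2\ln m$, we find the information rate, in nats per symbol,
$$I=z\,h(a)+(1-z)\,h(b)+(1-z)(1-b^2)\ln m.\tag{1}$$

Take $m=16$, so $\ln m=2.7726$. For the i.i.d. uniform input, $a=b=\frac{16}{17}$, formula (1) becomes $\ln 17-(\frac{16}{17})^3\ln 16=0.522$. Zeros are rare, and almost everything is hidden. For the input that alternates a zero with a uniform active symbol, $a=1$, $b=0$, $z=\frac12$, and (1) gives $\frac12\ln 16=1.386$. So the choice of input matters a great deal.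

For a general channel with memory one has no closed formula like (1), and one wants an algorithm that improves the input step by step. There is a natural one, with a simple update: from the current chain compute a "price" for each transition, then solve an easy eigenvalue problem. Does each update raise the rate? Does the sequence of chains settle at a local maximum? We first define the update, and then run it on our 17-symbol channel.

## 2. Finite-state channels, prices and the update

**Channel.** Inputs $X_t$ lie in a finite alphabet $\mathcal X$. Given the inputs, the outputs $Y_t$ are conditionally independent, and $Y_t$ depends only on $(X_{t-M},\dots,X_t)$ through a fixed law with density or probability mass function $w(y\mid x_{t-M},\dots,x_t)$ with respect to a fixed reference measure. The number $M$ is the memory. The channel $\mathcal C_m$ has $M=1$.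

**Trellis.** The input is a stationary Markov process of order $L\ge M$. The trellis state is $S_t=(X_{t-L+1},\dots,X_t)$. The $0$-$1$ matrix $\mathbf A$ has $\mathbf A(i,j)=1$ iff state $j$ can follow state $i$; it encodes the shift structure and possibly an input constraint, and it is assumed irreducible and aperiodic. Given $(S_{t-1},S_t)=(i,j)$, the law of $Y_t$ is a fixed $w(y\mid i,j)$. For example, with $\mathcal X=\{0,1\}$, $L=2$, and two consecutive ones forbidden, the states are $00,01,10$ and the allowed edges are $00\to00$, $00\to01$, $01\to10$, $10\to00$, $10\to01$. The cycle $00\to01\to10\to00$ gives irreducibility and the loop at $00$ gives aperiodicity. For $\mathcal C_m$ with $L=1$, $S_t=X_t$ and $\mathbf A$ is the all-ones matrix.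

**Input processes.** Let $\mathcal Q$ be the set of stochastic matrices $\mathbf Q$ with $\mathbf Q(i,j)=0$ whenever $\mathbf A(i,j)=0$ that have a unique stationary distribution $\boldsymbol\pi$. The chain starts with $S_0\sim\boldsymbol\pi$. We call $\mathbf Q$ *positive* if $\mathbf Q(i,j)>0$ on all allowed edges; then $\mathbf Q$ is irreducible and $\boldsymbol\pi>0$. Put $\mu(i,j)=\boldsymbol\pi(i)\mathbf Q(i,j)$. The information rate is $I(\mathbf Q)=\lim_n\frac1nI(S_0^n;Y_1^n)$. It is assumed that $I$ is not constant on $\mathcal Q$.

**Prices.** For positive $\mathbf Q$, with all probabilities computed under $\mathbf Q$,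
$$\mathbf T(i,j)=\lim_{n\to\infty}\frac1n\sum_{t=1}^nE\Big[\frac{P(S_{t-1}=i,S_t=j\mid Y_1^n)}{\boldsymbol\pi(i)\mathbf Q(i,j)}\log_2P(S_{t-1}=i,S_t=j\mid Y_1^n)-\frac{P(S_{t-1}=i\mid Y_1^n)}{\boldsymbol\pi(i)}\log_2P(S_{t-1}=i\mid Y_1^n)\Big].$$
It is a standing assumption of the problem that these limits exist and are finite; Lemma 1 below shows that they do.

From now on all rates are in nats, and $\mathcal T=(\ln2)\,\mathbf T$, so that $2^{\mathbf T(i,j)}=e^{\mathcal T(i,j)}$. The notation $x\in e^{\pm c}y$ means $e^{-c}y\le x\le e^cy$.

The formula for $\mathbf T$ looks heavy. The next lemma says what it measures: how surprised the receiver, who knows all outputs, would be to learn the true state, minus how surprised it would be to learn the true edge. For positive $\mathbf Q$ let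
$$\sigma_{t,n}(i)=E[-\ln P(S_{t-1}=i\mid Y_1^n)\mid S_{t-1}=i],$$
$$\tau_{t,n}(i,j)=E[-\ln P(S_{t-1}=i,S_t=j\mid Y_1^n)\mid S_{t-1}=i,S_t=j].$$

**Lemma 1.** *For every channel of the setting and every positive $\mathbf Q$, $\mathcal T(i,j)=\sigma(i)-\tau(i,j)$, where $\sigma(i),\tau(i,j)\ge0$ are the limits of the Cesàro means $\frac1n\sum_{t\le n}\sigma_{t,n}(i)$ and $\frac1n\sum_{t\le n}\tau_{t,n}(i,j)$. These limits exist. Any bound on $\sigma_{t,n}(i)$ or $\tau_{t,n}(i,j)$ that is valid for all $c_0<t<n-c_0$, with $c_0$ fixed, passes to the limits.*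

*Proof.* For any function $g$ of the outputs, $E[g(Y)P(ij\mid Y)]=E[g(Y)\mathbf 1\{S_{t-1}=i,S_t=j\}]$. Dividing by $\mu(i,j)$ with $g=\ln P(ij\mid Y)$, we see that the first term in the definition (in nats) is $E[\ln P(ij\mid Y)\mid ij]=-\tau_{t,n}(i,j)$. In the same way the second term is $+\sigma_{t,n}(i)$. So the summand is $\sigma_{t,n}(i)-\tau_{t,n}(i,j)$.

For the limits, let $\varphi(x)=-x\ln x$ on $[0,1]$, with $\varphi(0)=0$. It is concave with values in $[0,1/e]$. The identity just used, together with stationarity (extend the process to two-sided time), gives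
$$\mu(i,j)\,\tau_{t,n}(i,j)=g(t-1,n-t),\qquad g(u,v)=E\,\varphi\big(P(S_{-1}=i,S_0=j\mid Y_{-u}^{v})\big).$$
If $u$ or $v$ grows, the old conditional probability is the conditional expectation of the new one, so by Jensen's inequality $g$ is nonincreasing in $u$ and in $v$. Given $\varepsilon>0$ choose $(u_0,v_0)$ with $g(u_0,v_0)<\inf g+\varepsilon$; then $g(u,v)$ is within $\varepsilon$ of $\inf g$ for all $u\ge u_0$, $v\ge v_0$. All but at most $u_0+v_0$ of the terms in the Cesàro mean are of this kind and the others are at most $1/e$, so the means converge to $\inf g$. States are treated the same way, with $\boldsymbol\pi(i)\sigma_{t,n}(i)=E\,\varphi(P(S_{-1}=i\mid Y_{-(t-1)}^{n-t}))$. All terms lie in $[0,\frac1{e\mu(i,j)}]$, respectively $[0,\frac1{e\boldsymbol\pi(i)}]$, so a bounded number of times $t$ does not matter in the limit. $\square$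

Two extreme channels. If $Y_t=(S_{t-1},S_t)$, nothing is hidden, so $\sigma=\tau=0$ and $\mathcal T=0$. If $Y_t$ is constant, then $\sigma(i)=-\ln\boldsymbol\pi(i)$ and $\tau(i,j)=-\ln\mu(i,j)$, so $\mathcal T(i,j)=\ln\mathbf Q(i,j)$.

**Rate formula.** *For positive $\mathbf Q$,*
$$I(\mathbf Q)=\sum_{(i,j):\mathbf A(i,j)=1}\mu(i,j)\Big[\ln\frac1{\mathbf Q(i,j)}+\mathcal T(i,j)\Big].\tag{2}$$
This is part of the setting, and here is why it holds. Given $Y_1^n$, the sequence $S_0^n$ is again a Markov chain, so
$$H(S_0^n\mid Y_1^n)=H(S_0\mid Y_1^n)+\sum_{t=1}^n\big[H(S_{t-1},S_t\mid Y_1^n)-H(S_{t-1}\mid Y_1^n)\big],$$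
and the bracket equals $\sum_{i,j}\mu(i,j)[\tau_{t,n}(i,j)-\sigma_{t,n}(i)]$. Divide by $n$, let $n\to\infty$, and subtract from the entropy rate $\sum\mu(i,j)\ln\frac1{\mathbf Q(i,j)}$ of the chain.

**Perron–Frobenius facts.** An irreducible nonnegative matrix has a positive eigenvalue $\rho$, its Perron root, which is simple and has a positive right eigenvector $\tilde r$, unique up to scaling; every positive eigenvector belongs to $\rho$. Looking at the row where $\tilde r$ is largest, respectively smallest, one sees that $\rho$ lies between the smallest and the largest row sum.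

**The update.** Start with a positive $\mathbf Q^{(1)}$. For $\ell=1,2,\dots$: in Step 0 compute the prices $\mathcal T^{(\ell)}$ of $\mathbf Q^{(\ell)}$; in Step 1 freeze them and maximize over $\mathbf Q'$, with stationary distribution $\boldsymbol\pi'$ and $\mu'(i,j)=\boldsymbol\pi'(i)\mathbf Q'(i,j)$,
$$J(\mathbf Q';\mathbf Q^{(\ell)})=\sum_{(i,j):\mathbf A(i,j)=1}\mu'(i,j)\Big[\ln\frac1{\mathbf Q'(i,j)}+\mathcal T^{(\ell)}(i,j)\Big].$$
Let $\tilde{\mathbf A}(i,j)=e^{\mathcal T^{(\ell)}(i,j)}$ on allowed edges and $0$ elsewhere, with Perron root $\rho$ and right Perron vector $\tilde r$. The maximum is $\ln\rho$, it is attained by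
$$\mathbf Q^{(\ell+1)}(i,j)=\frac{\tilde r(j)}{\tilde r(i)}\cdot\frac{\tilde{\mathbf A}(i,j)}{\rho},\tag{3}$$
and this is the next iterate. It is again positive. We write $\Phi$ for the map $\mathbf Q^{(\ell)}\mapsto\mathbf Q^{(\ell+1)}$ on positive matrices.

That (3) is a maximizer is a known result; the computation is short. Write $\mathbf Q^+$ for the matrix in (3), which is stochastic because $\tilde{\mathbf A}\tilde r=\rho\tilde r$. Then $\ln\tilde{\mathbf A}(i,j)=\ln\rho+\ln\mathbf Q^+(i,j)+\ln\tilde r(i)-\ln\tilde r(j)$, and $\sum\mu'(i,j)[\ln\tilde r(i)-\ln\tilde r(j)]=0$ by stationarity. Hence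
$$J(\mathbf Q';\mathbf Q)=\ln\rho-\sum_i\boldsymbol\pi'(i)\,D\big(\mathbf Q'(i,\cdot)\,\|\,\mathbf Q^+(i,\cdot)\big)\le\ln\rho,\tag{4}$$
where $D$ is relative entropy, with equality for $\mathbf Q'=\mathbf Q^+$.

In the fully visible example ($\mathcal T=0$) with $L=1$ and no constraint, $\tilde{\mathbf A}$ is all-ones and one update lands on the uniform matrix, whatever the start. In the useless example $\tilde{\mathbf A}=\mathbf Q$, $\rho=1$, $\tilde r$ is constant, and every $\mathbf Q$ is a fixed point; this is the excluded case of constant $I$.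

**Conjecture (Kavčić).** *For a given order of the input process, the iterative information maximization method increases the information rate and converges (at least) to a local maximum.* Here this means two things:

* (a) $I(\mathbf Q^{(\ell+1)})\ge I(\mathbf Q^{(\ell)})$ for all $\ell$;
* (b) for every positive start $\mathbf Q^{(1)}$ outside a Lebesgue-null set, the sequence $\mathbf Q^{(\ell)}$ converges to some $\mathbf Q^*\in\mathcal Q$ that is a local (possibly global) maximum of $I$ on $\mathcal Q$.

The source of the problem is "Computing Information Rates of Finite-State Models with Application to Magnetic Recording". We shall see that both (a) and (b) are false.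

## 3. Two updates by hand on the 17-symbol channel

On $\mathcal C_m$ the prices of a symmetric chain can be written down exactly. Let $0<a,b<1$, let $j,k$ be active, and use Lemma 1 at a time $1<t<n$. The output sequence reveals every zero, every neighbor of a zero, and the positions of the zeros. So $\sigma(0)=0$ and $\tau(0,0)=\tau(0,j)=\tau(j,0)=0$.

Given $X_{t-1}=j$, the next symbol is active with probability $b$. The previous symbol is active with probability $\sum_{k\ge1}\boldsymbol\pi(k)\mathbf Q(k,j)/\boldsymbol\pi(j)=b$, and the two events are independent. If both happen, the posterior of $j$ is $\frac1m$; otherwise $j$ is known. Hence $\sigma(j)=b^2\ln m$. Given the edge $(j,k)$, each active outer neighbor hides one of the two symbols, at a cost of $\ln m$, so $\tau(j,k)=2b\ln m$. Therefore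
$$\mathcal T(0,\cdot)=0,\qquad\mathcal T(j,0)=b^2\ln m,\qquad\mathcal T(j,k)=(b^2-2b)\ln m.\tag{5}$$

The matrix $\tilde{\mathbf A}$ is symmetric in the active symbols, so its Perron vector is constant on them. Adding up the $m$ equal entries in each row, we see that $\rho$ is the Perron root of
$$\begin{pmatrix}1&m\\ m^{b^2}&B\end{pmatrix},\qquad B=m\cdot m^{b^2-2b}=m^{(1-b)^2},$$
that is,
$$\rho=\frac{1+B}2+\sqrt{\Big(\frac{B-1}2\Big)^2+m^{1+b^2}} .$$
From (3), $\mathbf Q^+(0,0)=\frac1\rho$ and $\sum_{k\ge1}\mathbf Q^+(j,k)=\frac B\rho$. So the new chain is symmetric with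
$$a^+=1-\frac1\rho,\qquad b^+=\frac B\rho.\tag{6}$$

Look at the extreme values of $b$. At $b=1$ we get $B=1$, $\rho=1+m$, and $b^+=\frac1{m+1}$. At $b=0$ we get $B=m$, $\rho=1+m$, and $b^+=\frac m{m+1}$. So (6) nearly exchanges the two ends of the interval. (The chains with $b\in\{0,1\}$ are not positive; we only evaluate the right-hand sides there.)

Now take $m=16$ and start from the uniform chain, $a=b=\frac{16}{17}$. Then $(1-b)^2=\frac1{289}$, $B=16^{1/289}=1.0096$, $16^{1+b^2}=16^{1.8858}=186.53$, and
$$\rho=1.0048+13.6576=14.662,\qquad a^+=0.9318,\qquad b^+=0.0689 .$$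
This chain almost alternates between zero and an active symbol. Here $z=0.4998$, and (1) gives $0.1244+0.1254+1.3802=1.630$. The rate has tripled.

Update again with $b=0.06886$. Then $(1-b)^2=0.8670$, $B=16^{0.8670}=11.066$, $16^{1+b^2}=16.212$, and
$$\rho=6.033+6.445=12.479,\qquad a^+=0.9199,\qquad b^+=0.8868 .$$
Now $z=0.1096$, and (1) gives $0.0306+0.3144+0.5272=0.872$. The rates along the run are
$$0.522\ \longrightarrow\ 1.630\ \longrightarrow\ 0.872 .$$
The second step gives back more than two thirds of what the first had gained. So (a) fails already here. This does not yet touch (b): a method may fall once and still converge. To refute (b) we need the fall to recur forever, for a set of starts of positive measure, and without the help of symmetry.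

## 4. The frozen-price objective is not a lower bound for $I$

The first proof of (a) that one would try is the usual argument for alternating maximization. By (2), $J(\mathbf Q;\mathbf Q)=I(\mathbf Q)$, and by (4), $J(\mathbf Q^+;\mathbf Q)=\ln\rho\ge J(\mathbf Q;\mathbf Q)=I(\mathbf Q)$. So the frozen-price objective does go up. It remains to know that $I(\mathbf Q^+)\ge J(\mathbf Q^+;\mathbf Q)$. Subtracting the definition of $J$ from (2),
$$J(\mathbf Q^+;\mathbf Q)-I(\mathbf Q^+)=\sum_{i,j}\mu^+(i,j)\big[\mathcal T_{\mathbf Q}(i,j)-\mathcal T_{\mathbf Q^+}(i,j)\big],$$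
where the index shows under which chain the prices are computed. The argument needs this difference to be nonpositive, and nothing forces that. In the second update above, $J(\mathbf Q^+;\mathbf Q)=\ln12.479=2.524$, while $I(\mathbf Q^+)=0.872$. The culprit is the price of an active–active edge, $(b^2-2b)\ln m$: it is $-0.37$ under the old chain, where active pairs are isolated and so almost always decodable, and $-2.74$ under the new chain, where they come in long runs.

This also shows how to make the fall recur. The update sees only the prices. Near the uniform chain of $\mathcal C_m$, with $m$ large, the prices are close to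
$$\mathcal T(0,\cdot)=0,\qquad\mathcal T(j,0)=\ln m,\qquad\mathcal T(j,k)=-\ln m,$$
and Step 1 answers with a chain in which an active symbol is almost always followed by $0$. In such a chain nearly everything is decodable, so all prices are close to $0$, and Step 1 answers with a nearly uniform chain. We shall turn this into two disjoint sets that $\Phi$ exchanges. What makes the circle close is that on the decodable side the prices are small because hiding a symbol needs an unlikely active neighbor, an event of probability about $\frac1m$, at a cost of about $\ln m$. So prices there are of size $\frac{\ln m}m$, with a constant that hardly depends on how accurately we know the chain. The return to the uniform chain is then accurate to a constant times $\frac{\ln m}m$, and we only have to choose the neighborhood of the uniform chain a little wider than that.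

## 5. Two disjoint sets exchanged by $\Phi$

Write $n_*=m+1$. For $\mathcal C_m$ with $L=1$ positive matrices are those with all entries positive.

**Theorem 1.** *Let $m\ge10^5$, $\kappa=10\frac{\ln m}m$, and $F=\{\mathbf Q:\mathbf Q(i,j)\in e^{\pm\kappa}/n_*\text{ for all }i,j\}$. There is a compact set $G$ of positive stochastic matrices, disjoint from $F$, with $\Phi(F)\subset G$ and $\Phi(G)\subset\operatorname{int}F$ (interior relative to $\mathcal Q$). Moreover*
$$I\le5\,\tfrac{\ln m}m\ \text{ on }F,\qquad I\ge0.49\ln m\ \text{ on }G .$$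
*Hence for every $\mathbf Q^{(1)}\in F$ and all $k\ge1$: $\mathbf Q^{(2k-1)}\in F$, $\mathbf Q^{(2k)}\in G$, $I(\mathbf Q^{(2k+1)})<I(\mathbf Q^{(2k)})$, and $(\mathbf Q^{(\ell)})$ does not converge.*

The set $F$ is a neighborhood of the uniform matrix, so it has positive Lebesgue measure. Thus both (a) and (b) are false. At every second step $I$ drops from more than $5$ nats to less than $0.001$ nats. The two bounds also show that $I$ is not constant.

The proof occupies the rest of this section. Throughout, $j,k,x,y,l$ denote active symbols and $1<t<n$. For $m\ge10^5$ we have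
$$\ln m\ge11.51,\quad\tfrac{\ln m}m\le1.1513\cdot10^{-4},\quad\kappa\le1.152\cdot10^{-3},\quad e^{3\kappa}\le1.0035,\quad\omega:=105\,\tfrac{\ln m}m\le0.0121 .$$
(The function $\frac{\ln m}m$ decreases for $m>e$.)

**Step 0: what the receiver knows.** This step reduces the prices to a few posterior probabilities. Each $Y_t$ tells whether $X_{t-1}$ and $X_t$ are zero, and if one of them is, it shows both. So, exactly as in Section 3, $\sigma(0)=\tau(0,0)=\tau(0,j)=\tau(j,0)=0$, and Lemma 1 gives
$$\mathcal T(0,\cdot)=0,\qquad\mathcal T(j,0)=\sigma(j),\qquad\mathcal T(j,k)=\sigma(j)-\tau(j,k).\tag{7}$$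

Suppose $X_{t-2},X_{t-1},X_t$ are all active, which the receiver can see. Then $Y_{t-1}=Y_t=\,?$. Fix also all symbols other than $X_{t-1}$, with $X_{t-2}=x$, $X_t=y$. Every active value of $X_{t-1}$ is compatible with the outputs, the value $0$ is not, and the path weight depends on $X_{t-1}=j$ through $\mathbf Q(x,j)\mathbf Q(j,y)$. So the conditional probability of $j$ is
$$\frac{\mathbf Q(x,j)\mathbf Q(j,y)}{\sum_{l\ge1}\mathbf Q(x,l)\mathbf Q(l,y)},\tag{8}$$
and $P(X_{t-1}=j\mid Y_1^n)$ is an average of such values over active $x,y$. In the same way, if $X_{t-2},X_{t-1},X_t,X_{t+1}$ are all active, then $P(X_{t-1}=j,X_t=k\mid Y_1^n)$ is an average over active $x,y$ of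
$$\frac{\mathbf Q(x,j)\mathbf Q(j,k)\mathbf Q(k,y)}{\sum_{l,l'\ge1}\mathbf Q(x,l)\mathbf Q(l,l')\mathbf Q(l',y)}.\tag{9}$$
If $X_{t-1}=j$, $X_t=k$ and exactly one of the outer neighbors $X_{t-2},X_{t+1}$ is $0$, then the symbol next to that zero is known, and the other one lies between two active symbols; its posterior is an average of ratios of type (8). If both outer neighbors are $0$, both symbols are known. If $X_{t-1}=j$ and at least one of $X_{t-2},X_t$ is $0$, then $X_{t-1}$ is known.

**Step A: the prices on $F$.** The aim is to show that the prices are close to $0$, $\ln m$, $-\ln m$. Let $\mathbf Q\in F$. Every entry is in $e^{\pm\kappa}/n_*$. So numerator and denominator of (8) are in $e^{\pm2\kappa}n_*^{-2}$ and $e^{\pm2\kappa}mn_*^{-2}$, and the values (8) lie in $e^{\pm4\kappa}/m$. Likewise the values (9) lie in $e^{\pm6\kappa}/m^2$. From $\boldsymbol\pi(i)=\sum_k\boldsymbol\pi(k)\mathbf Q(k,i)$ we get $\boldsymbol\pi(i)\in e^{\pm\kappa}/n_*$. Hence zeros next to an active symbol are rare: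
$$P(X_t=0\mid X_{t-1}=j)\le\frac{e^\kappa}{n_*},\qquad P(X_{t-2}=0\mid X_{t-1}=j)=\frac{\boldsymbol\pi(0)\mathbf Q(0,j)}{\boldsymbol\pi(j)}\le\frac{e^{3\kappa}}{n_*}.$$
Put $\theta:=\frac{2e^{3\kappa}}{n_*}\ln m\le2.007\frac{\ln m}m$.

Given $X_{t-1}=j$, the surprise $-\ln P(X_{t-1}=j\mid Y_1^n)$ is $0$ if a neighbor is zero, and otherwise it is within $4\kappa$ of $\ln m$. The first case has probability at most $\frac{2e^{3\kappa}}{n_*}$. So
$$\ln m-4\kappa-\theta\le\sigma(j)\le\ln m+4\kappa .$$
Given the edge $(j,k)$, the Markov property lets us use the same two bounds for $X_{t-2}$ (given $j$) and $X_{t+1}$ (given $k$). With probability at least $1-\frac{2e^{3\kappa}}{n_*}$ both outer neighbors are active and the surprise is within $6\kappa$ of $2\ln m$; in the remaining cases it lies between $0$ and $\ln m+4\kappa$. So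
$$2\ln m-6\kappa-2\theta\le\tau(j,k)\le2\ln m+6\kappa .$$
Since $10\kappa+2\theta\le(100+4.014)\frac{\ln m}m<\omega$, (7) gives
$$\mathcal T(0,\cdot)=0,\quad\mathcal T(j,0)\in[\ln m-\omega,\ln m+\omega],\quad\mathcal T(j,k)\in[-\ln m-\omega,-\ln m+\omega].\tag{10}$$

**Step B: $\Phi(F)\subset G$.** Here we define $G$ and solve the Perron problem for the prices (10). Let $G$ be the set of stochastic $\mathbf Q$ such that for all active $j,k$
$$\frac{e^{-4\omega}}{m(m+1)}\le\mathbf Q(j,k)\le\frac{e^{4\omega}}{m^2},\qquad\frac{e^{-3\omega}}{m+1}\le\mathbf Q(0,j)\le\frac{e^{2\omega}}m,\qquad\frac{e^{-\omega}}{m+1}\le\mathbf Q(0,0)\le\frac{e^{2\omega}}m .$$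
On $G$ we have $\mathbf Q(j,0)\ge1-\frac{e^{4\omega}}m>0$. So $G$ consists of positive matrices, and it is compact. It is disjoint from $F$, because on $F$ we have $\mathbf Q(j,0)\le\frac{e^\kappa}{n_*}$.

Let $\mathbf Q\in F$ and $\mathbf Q^+=\Phi(\mathbf Q)$. By (10), $\tilde{\mathbf A}(0,\cdot)=1$, $\tilde{\mathbf A}(j,0)\in e^{\pm\omega}m$ and $\tilde{\mathbf A}(j,k)\in e^{\pm\omega}/m$. Normalize $\tilde r(0)=1$ and put $s=\sum_{j\ge1}\tilde r(j)$. Row $0$ of $\tilde{\mathbf A}\tilde r=\rho\tilde r$ reads $\rho=1+s$. Row $j$ gives $\rho\,\tilde r(j)\in e^{\pm\omega}(m+\frac sm)$, that is,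
$$\tilde r(j)\in e^{\pm\omega}v,\qquad v=\frac{m+s/m}{1+s}.$$
Summing over $j$, we obtain $s(1+s)\in e^{\pm\omega}(m^2+s)$. From this, $s\in e^{\pm\omega}m$, as follows.

For the upper bound: $g(s):=s^2-(e^\omega-1)s\le e^\omega m^2$. The function $g$ increases for $s>\frac{e^\omega-1}2$, and $g(e^\omega m)=e^\omega m\,(e^\omega m-e^\omega+1)\ge e^\omega m^2$ because $(e^\omega-1)(m-1)\ge0$. So $s>e^\omega m$ is impossible.

For the lower bound: $\hat g(s):=s^2+(1-e^{-\omega})s\ge e^{-\omega}m^2$. The function $\hat g$ is increasing on $s\ge0$, and $\hat g(e^{-\omega}m)=e^{-\omega}m\,(e^{-\omega}m+1-e^{-\omega})\le e^{-\omega}m^2$ because $(1-e^{-\omega})(m-1)\ge0$. So $s<e^{-\omega}m$ is impossible.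

Moreover $s\in e^{\pm\omega}mv$, so $v\in e^{\pm\omega}\frac sm$. Hence $\tilde r(j)\in e^{\pm2\omega}\frac sm$, while $\tilde r(k)/\tilde r(j)\in e^{\pm2\omega}$. Now (3) gives the three kinds of entries.

* $\mathbf Q^+(0,0)=\frac1{1+s}\le\frac{e^\omega}m$ and $\frac1{1+s}\ge\frac1{1+e^\omega m}\ge\frac{e^{-\omega}}{m+1}$.
* $\mathbf Q^+(0,j)=\frac{\tilde r(j)}{1+s}\le\frac{e^{2\omega}}m\cdot\frac s{1+s}\le\frac{e^{2\omega}}m$. Since $\frac s{1+s}\ge\frac m{m+e^\omega}\ge e^{-\omega}\frac m{m+1}$, also $\mathbf Q^+(0,j)\ge\frac{e^{-2\omega}}m\cdot\frac s{1+s}\ge\frac{e^{-3\omega}}{m+1}$.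
* $\mathbf Q^+(j,k)=\frac{\tilde r(k)}{\tilde r(j)}\cdot\frac{\tilde{\mathbf A}(j,k)}{1+s}\le\frac{e^{3\omega}}{m\cdot e^{-\omega}m}=\frac{e^{4\omega}}{m^2}$, and $\mathbf Q^+(j,k)\ge\frac{e^{-3\omega}}{m(1+e^\omega m)}\ge\frac{e^{-4\omega}}{m(m+1)}$.

So $\Phi(F)\subset G$.

**Step C: the prices on $G$.** The aim is to show that all prices are $O(\frac{\ln m}m)$ on $G$, because an active symbol there rarely has an active neighbor. Let $\mathbf Q\in G$ and $\delta:=\frac{1.05}m$. Since $e^{4\omega}\le1.05$, we have $P(X_t\ne0\mid X_{t-1}=j)\le m\cdot\frac{e^{4\omega}}{m^2}\le\delta$. For the past we need $\boldsymbol\pi$. From $\boldsymbol\pi(0)\ge\sum_j\boldsymbol\pi(j)\mathbf Q(j,0)\ge(1-\boldsymbol\pi(0))(1-\delta)$ we get $\frac{1-\boldsymbol\pi(0)}{\boldsymbol\pi(0)}\le\frac1{1-\delta}$. With $\boldsymbol\pi(j)\ge\boldsymbol\pi(0)\mathbf Q(0,j)$,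
$$P(X_{t-2}\ne0\mid X_{t-1}=j)\le\frac{\sum_{k\ge1}\boldsymbol\pi(k)\mathbf Q(k,j)}{\boldsymbol\pi(0)\mathbf Q(0,j)}\le\frac1{1-\delta}\cdot\frac{e^{4\omega}m^{-2}}{e^{-3\omega}/(m+1)}\le\frac{1.09}m=:p^*,$$
where we used $e^{7\omega}\le e^{0.0847}\le1.0885$.

Next, the surprise when a symbol is hidden. Any two active–active entries have ratio at most $e^\chi$ with $\chi=8\omega+\ln(1+\frac1m)\le0.097$. So each term in the denominator of (8) is at most $e^{2\chi}$ times the numerator, and the values (8) are at least $e^{-2\chi}/m$. Likewise the values (9) are at least $e^{-3\chi}/m^2$. Put $\lambda:=\ln m+2\chi$; since $\frac{0.194}{11.51}\le0.017$, we have $\lambda\le1.017\ln m$.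

Given $X_{t-1}=j$, the two neighbors are conditionally independent, and the surprise is $0$ unless both are active. So $0\le\sigma(j)\le\delta p^*\lambda$. Given the edge $(j,k)$, the surprise is $0$ if both outer neighbors are zero, at most $\lambda$ if exactly one is active, and at most $2\ln m+3\chi\le2\lambda$ if both are. So it is at most $\lambda$ times the number of active outer neighbors, and $0\le\tau(j,k)\le(\delta+p^*)\lambda$. By (7),
$$|\mathcal T(i,j)|\le\varepsilon:=(\delta+p^*)\lambda\le2.14\cdot1.017\,\tfrac{\ln m}m\le2.18\,\tfrac{\ln m}m\quad\text{for all }i,j.\tag{11}$$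

**Step D: $\Phi(G)\subset\operatorname{int}F$.** Small prices give a nearly uniform update. If all $\tilde{\mathbf A}(i,j)\in e^{\pm\varepsilon}$, then all row sums, and so $\rho$, are in $e^{\pm\varepsilon}n_*$. Also $\tilde r(i)=\rho^{-1}\sum_j\tilde{\mathbf A}(i,j)\tilde r(j)\in e^{\pm\varepsilon}\rho^{-1}\sum_j\tilde r(j)$, so $\tilde r(j)/\tilde r(i)\in e^{\pm2\varepsilon}$. By (3), $\mathbf Q^+(i,j)\in e^{\pm4\varepsilon}/n_*$, and $4\varepsilon\le8.72\frac{\ln m}m<\kappa$. All the inequalities that define $F$ are strict at $\mathbf Q^+$, so $\mathbf Q^+\in\operatorname{int}F$.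

**Step E: the rates.** It remains to bound $I$ on both sets. On $F$: the outputs are functions of the inputs, so $I(S_0^n;Y_1^n)=H(Y_1^n)\le nH(Y_1)$ and $I\le H(Y_1)$. Let $q=P(Y_1\ne\,?)\le2\boldsymbol\pi(0)\le\frac{2e^\kappa}{n_*}\le\frac{2.01}m$. There are $2m+1$ outputs other than "?", and $(1-q)\ln\frac1{1-q}\le q$, so
$$H(Y_1)\le q\ln\tfrac1q+q+q\ln(2m+1).$$
The right side has derivative $\ln\frac1q+\ln(2m+1)>0$ on $(0,1)$, so we may insert $q=\frac{2.01}m$. Since $\frac m{2.01}(2m+1)=m^2\frac{2+1/m}{2.01}\le m^2$, we get $I\le\frac{2.01}m(2\ln m+1)\le5\frac{\ln m}m$.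

On $G$: drop from (2) the entropies of all rows but row $0$ and use (11), to get $I\ge\boldsymbol\pi(0)H(\mathbf Q(0,\cdot))-\varepsilon$. All entries of row $0$ are at most $\frac{e^{2\omega}}m$, so $H(\mathbf Q(0,\cdot))\ge\ln m-2\omega\ge\ln m-0.025$. By Step C, $\boldsymbol\pi(0)\ge\frac{1-\delta}{2-\delta}=\frac12-\frac\delta{2(2-\delta)}\ge\frac12-\frac1m$. Since $\varepsilon\le0.001$,
$$I\ge\big(\tfrac12-\tfrac1m\big)(\ln m-0.025)-0.001\ge0.49\ln m .$$

Finally, $5\frac{\ln m}m<0.001<5<0.49\ln m$. A sequence started in $F$ is in $F$ at odd times and in $G$ at even times. These are disjoint compact sets, so a limit would have to lie in both, and the sequence does not converge. $\blacksquare$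

## 6. The same exchange for inputs of order $L$

One may ask whether longer memory of the input repairs the method. It does not. Consider the channel $\mathcal C_{L,m}$ with $M=L$, $\mathcal X=\{0,\dots,m\}$, no input constraint, and
$$Y_t=\begin{cases}?&\text{if }X_{t-L},\dots,X_t\text{ are all active,}\\(X_{t-L},\dots,X_t)&\text{otherwise.}\end{cases}$$
Then $\mathcal C_{1,m}=\mathcal C_m$. For $L=2$ and the input $X_0^6=0,1,1,2,1,1,0$, the outputs $Y_2=(0,1,1)$ and $Y_6=(1,1,0)$ are shown and $Y_3=Y_4=Y_5=\,?$. So $X_3$ is hidden, and the symbols within distance $2$ of a zero are known.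

States are words $s=(x_1,\dots,x_L)$. We write $s\to x$ for the edge that drops $x_1$ and appends $x$. Each state has $n_*=m+1$ allowed edges, and from any state one reaches any other in exactly $L$ steps, along exactly one path, so $\mathbf A$ is irreducible and aperiodic.

**Theorem 2.** *For every $L\ge1$ there are $\kappa_0>0$, $m_0$, $C$ (depending on $L$) such that for $\mathcal C_{L,m}$, $m\ge m_0$, with $F=\{\mathbf Q:\mathbf Q(s,s')\in e^{\pm\kappa_0}/n_*\text{ on allowed edges}\}$, there is a compact set $G$ of positive matrices, disjoint from $F$, with $\Phi(F)\subset G$, $\Phi(G)\subset\operatorname{int}F$, $I\le C\frac{\ln m}m$ on $F$ and $I\ge\frac{\ln m}{L+2}$ on $G$. Hence (a) and (b) fail for every order.*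

In the proof, $C$ and $c$ denote positive constants that depend only on $L$ and may change from line to line, and $A\asymp B$ means $cB\le A\le CB$. The number $m$ is large throughout, and $4L<t<n-4L$.

**Step 0: what the receiver knows.** The purpose is to describe the posterior of a window. Each output $Y_v$ tells whether its $L+1$ symbols are all active, and shows them if not. So the positions of zeros are determined by the outputs. If some $X_w=0$ with $|u-w|\le L$, then $Y_{\max(u,w)}$ covers both positions and shows $X_u$. Otherwise all symbols within distance $L$ of $u$ are active, all outputs that involve $X_u$ are "?", and we call $X_u$ *unknown*.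

Let $W$ be the window $X_{t-L}^{t-1}$, which is the state $S_{t-1}$, or $X_{t-L}^t$, which is the edge $(S_{t-1},S_t)$. Let $U\subset W$ be its set of unknown positions; it is determined by the outputs. Replacing an unknown symbol by another active one changes no output. So, given the outputs and all symbols outside $W$, the possible fillings of $W$ are exactly those with arbitrary active symbols on $U$ and the known values elsewhere. Their conditional probabilities are proportional to the product of the transition probabilities that involve a position of $W$; there are $|W|+L\le2L+1$ of them. The probability $P(W\mid Y_1^n)$ of the true filling is an average of such conditional probabilities. We also note three facts.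

* If $W$ contains a $0$, then $U=\emptyset$: since $|W|\le L+1$, every position of $W$ is within $L$ of that $0$.
* If $W$ is all active and the $L$ symbols on each side of $W$ are active, then $U=W$.
* If $U\ne\emptyset$, then $W$ is all active, and the symbol just before or just after $W$ is active. For $u\in U$, the interval $[u-L,u+L]$ is all active; it has $2L+1>|W|$ positions and meets $W$, so it contains a position adjacent to $W$.

**Step A: the prices on $F$.** As before, we show that the prices take three values approximately. Let $\mathbf Q\in F$ with $2(L+1)\kappa_0\le1$. Products of at most $2L+1$ transition probabilities have mutual ratios within $e^{\pm2(2L+1)\kappa_0}$ when they have the same number of factors, so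
$$-\ln P(W\mid Y_1^n)\ \text{ differs from }\ |U|\ln m\ \text{ by at most }\ 2(2L+1)\kappa_0\le6L\kappa_0 .$$
Given all other symbols, the law of $X_u$ is proportional to a product of $L+1$ transition probabilities, and all $n_*$ values are allowed. So $X_u=0$ has conditional probability at most $e^{2(L+1)\kappa_0}/n_*\le\frac em$. Hence, given an all-active $W$, some of the $2L$ nearest outside symbols is zero with probability at most $\frac Cm$, and $P(U\ne W\mid W)\le\frac Cm$. It follows that for all-active $W$
$$\big|E[-\ln P(W\mid Y_1^n)\mid W]-|W|\ln m\big|\le C\big(\kappa_0+\tfrac{\ln m}m\big),$$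
while for $W$ containing a $0$ the surprise is $0$. With $|W|=L$ for states and $|W|=L+1$ for edges, Lemma 1 gives, with $\omega:=C(\kappa_0+\frac{\ln m}m)$ and errors at most $\omega$ in absolute value:

* if $s$ contains a $0$, then $\mathcal T(s\to x)=0$ for all $x$;
* if $s$ is all active, then $\mathcal T(s\to0)=L\ln m+O(\omega)$, and $\mathcal T(s\to x)=-\ln m+O(\omega)$ for active $x$.

Fix $\kappa_0$, depending only on $L$, so small that $\omega\le1$ for all large $m$.

**Step B: $\Phi(F)\subset G$.** We determine the order of magnitude of $\rho$ and of $\tilde r$. As a guide: the cycle of $L$ active symbols followed by a zero lets us pick $L$ active symbols, a factor $m^L$, and earns $m^L$ on the edge into $0$, in $L+1$ steps. This suggests $\rho$ of order $m^\gamma$ with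
$$\gamma=\frac{2L}{L+1}\in[1,2).$$

Let $d(s)\in\{0,\dots,L\}$ be the number of trailing active symbols of $s$, so $d(s)=L$ iff $s$ is all active. By Step A, up to factors $e^{\pm\omega}$ the entry $\tilde{\mathbf A}(s\to x)$ is $1$ if $d(s)<L$, $m^L$ if $d(s)=L$ and $x=0$, and $\frac1m$ if $d(s)=L$ and $x$ is active. Apply $\tilde{\mathbf A}\tilde r=\rho\tilde r$ $L$ times:
$$\tilde r(s)=\rho^{-L}\sum_{x_1,\dots,x_L}(\text{product of the }L\text{ entries along the path})\;\tilde r(x_1\dots x_L).$$
Along the path $s,x_1,\dots,x_L$, whether an intermediate state is all active depends only on $d(s)$ and on $x_1,\dots,x_L$. So, up to $e^{\pm L\omega}$, the product depends on $s$ only through $d(s)$, and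
$$\tilde r(s)/\tilde r(s')\in e^{\pm2L\omega}\quad\text{whenever }d(s)=d(s').$$
Choose one representative for each value of $d$, write $r_0,\dots,r_L$ for the values of $\tilde r$ there, and normalize $r_0=1$. From a state with $d<L$, appending $0$ leads to a state with $d=0$, and each of the $m$ active symbols leads to a state with $d+1$. From a state with $d=L$, an active symbol leads again to $d=L$. So
$$\rho\,r_d\asymp1+m\,r_{d+1}\quad(d<L),\qquad\rho\,r_L=\alpha m^L+\alpha'r_L,\quad\alpha,\alpha'\asymp1.\tag{12}$$

*Lower bound for $\rho$.* By (12), $r_L\ge c\frac{m^L}\rho$ and $r_d\ge c\frac m\rho r_{d+1}$. Multiplying, $1=r_0\ge c\,\frac{m^L}{\rho^L}\cdot\frac{m^L}\rho=c\,\frac{m^{2L}}{\rho^{L+1}}$, that is, $\rho\ge cm^\gamma$. In particular $\frac m\rho\le C$, because $\gamma\ge1$, and $\rho\to\infty$ with $m$.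

*Upper bound for $\rho$.* For large $m$, $\rho\ge2\alpha'$, so $r_L=\frac{\alpha m^L}{\rho-\alpha'}\asymp\frac{m^L}\rho$. Iterating the first relation in (12),
$$r_d\asymp\sum_{i=0}^{L-1-d}\frac{m^i}{\rho^{i+1}}+\Big(\frac m\rho\Big)^{L-d}\frac{m^L}\rho ,\tag{13}$$
and the sum is between $0$ and $\frac C\rho$. For $d=0$ the left side is $1$, and $\frac C\rho\to0$, so the last term is at least $c$; it equals $\frac{m^{2L}}{\rho^{L+1}}$. Hence $\rho\le Cm^\gamma$, and
$$\rho\asymp m^\gamma .$$

*The Perron vector.* Insert this in (13). The last term has order $m^e$ with exponent $e=2L-d-\gamma(L-d+1)=2L-\gamma(L+1)+d(\gamma-1)=d(\gamma-1)\ge0$, and the sum is at most $\frac C\rho\le Cm^{-\gamma}$. So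
$$r_d\asymp m^{d(\gamma-1)},\qquad0\le d\le L .$$

*The update.* Let $\mathbf Q^+\in\Phi(F)$. By (3):

* If $s$ contains a $0$ and $d=d(s)<L$, then for active $x$ we get $\mathbf Q^+(s\to x)\asymp\frac{r_{d+1}}{r_d\,\rho}\asymp\frac1m$, and $\mathbf Q^+(s\to0)\asymp\frac{r_0}{r_d\,\rho}\asymp m^{-\gamma-d(\gamma-1)}$. Since $d\le L-1$ and $1\le\gamma<2$, the exponent $\gamma+d(\gamma-1)$ is between $1$ and $L+1$, so $\mathbf Q^+(s\to0)\in[m^{-L-4},\frac Cm]$.
* If $s$ is all active, then for active $x$ we get $\mathbf Q^+(s\to x)\asymp\frac1{m\rho}\asymp m^{-1-\gamma}$. Summing over the $m$ active $x$, $\mathbf Q^+(s\to0)\ge1-Cm^{-\gamma}$.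

All allowed entries are at least $m^{-L-4}$ for large $m$. Now let $G$ be the set of stochastic $\mathbf Q$ supported on $\mathbf A$ with all allowed entries at least $m^{-L-4}$, and such that

* $\mathbf Q(s\to x)\in[\frac1{C_1m},\frac{C_1}m]$ for active $x$ and $\mathbf Q(s\to0)\le\frac{C_1}m$, if $s$ contains a $0$;
* $\mathbf Q(s\to x)\le C_1m^{-1-\gamma}$ for active $x$, if $s$ is all active.

Here $C_1$ is a constant, depending only on $L$, large enough for the bounds just proved, and it is fixed from now on. Then $\Phi(F)\subset G$, and $G$ is compact and consists of positive matrices. On $G$ an all-active $s$ has $\mathbf Q(s\to0)\ge1-C_1m^{-\gamma}$, and on $F$ it has $\mathbf Q(s\to0)\le\frac{e^{\kappa_0}}{n_*}$, so $F\cap G=\emptyset$.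

**Step C: the prices on $G$.** We show that they are $O(m^{-\gamma}\ln m)$. Let $\mathbf Q\in G$. First, a bound for the surprise. If $U=\emptyset$, it is $0$. If $U\ne\emptyset$, use Step 0: the product for the true filling has at most $2L+1$ factors, each at least $m^{-L-4}$. The sum of the products over all fillings is at most $1$: the factors for transitions into positions of $W$ have total sum at most $1$ over all fillings, and the other factors are at most $1$. So
$$-\ln P(W\mid Y_1^n)\le(2L+1)(L+4)\ln m\cdot\mathbf 1\{U\ne\emptyset\},$$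
and $\sigma$ and $\tau$ are at most $C\ln m\cdot P(U\ne\emptyset\mid W)$, for the relevant $W$. This is $0$ if $W$ contains a $0$. If $W$ is all active, then by Step 0 we need to bound the probability that the next or the previous symbol is active.

*Next symbol.* The last $L$ symbols of $W$ form an all-active state, so the next symbol is active with probability at most $m\cdot C_1m^{-1-\gamma}=C_1m^{-\gamma}$.

*Previous symbol.* Write $W=(x_1,\dots,x_L,\dots)$ and $v=(x_1,\dots,x_{L-1})$, which is empty if $L=1$. By the Markov property the previous symbol depends on $W$ only through its first $L$ symbols, so it is active with probability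
$$\frac{\sum_{x_0\ge1}\boldsymbol\pi(x_0,v)\,\mathbf Q((x_0,v)\to x_L)}{\boldsymbol\pi(x_1\dots x_L)}\le\frac{C_1m^{-1-\gamma}\sum_{x_0\ge1}\boldsymbol\pi(x_0,v)}{\boldsymbol\pi(0,v)/(C_1m)} .$$
In the numerator we used that $(x_0,v)$ is all active, and in the denominator that $\boldsymbol\pi(x_1\dots x_L)\ge\boldsymbol\pi(0,v)\,\mathbf Q((0,v)\to x_L)$, where $(0,v)$ contains a $0$.

Every transition into an active symbol has probability at most $\frac Cm$, so $\boldsymbol\pi(x_0,v)\le(\frac Cm)^L$, and the sum over $x_0$ is at most $Cm^{1-L}$. For $\boldsymbol\pi(0,v)$: among $L+1$ consecutive symbols there is a $0$ with probability at least $1-Cm^{-\gamma}$, because if the first $L$ are active then the next is $0$ with at least this probability. By the union bound and stationarity,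
$$P(X_0=0)\ge\frac{1-Cm^{-\gamma}}{L+1}.\tag{14}$$
The next $L-1$ symbols after $X_0=0$ are appended to states that still contain this $0$, so $\boldsymbol\pi(0,v)\ge P(X_0=0)(C_1m)^{-(L-1)}\ge cm^{1-L}$. Altogether the displayed ratio is at most
$$\frac{Cm^{-1-\gamma}\,m^{1-L}}{c\,m^{1-L}\,m^{-1}}\le Cm^{-\gamma}.$$

Thus $P(U\ne\emptyset\mid W)\le Cm^{-\gamma}$, and $|\mathcal T|\le\varepsilon:=Cm^{-\gamma}\ln m$ on all allowed edges.

**Step D: $\Phi(G)\subset\operatorname{int}F$.** On allowed edges $\tilde{\mathbf A}\in e^{\pm\varepsilon}$, and each row has $n_*$ allowed edges, so $\rho\in e^{\pm\varepsilon}n_*$. The $L$-step formula of Step B now has all products in $e^{\pm L\varepsilon}$, and the sum runs over all states whatever $s$ is, so $\tilde r(s)/\tilde r(s')\in e^{\pm2L\varepsilon}$ for all $s,s'$. By (3), $\mathbf Q^+\in e^{\pm(2L+2)\varepsilon}/n_*$ on allowed edges. As $\varepsilon\to0$ when $m\to\infty$ and $\kappa_0$ is fixed, $\mathbf Q^+\in\operatorname{int}F$ for large $m$.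

**Step E: the rates.** On $F$: the channel is deterministic, so $I\le H(Y_1)$. All transitions into $0$ have probability at most $\frac{e^{\kappa_0}}{n_*}$, so $q=P(Y_1\ne\,?)\le(L+1)P(X_0=0)\le\frac Cm$. There are at most $n_*^{L+1}$ other outputs, so $H(Y_1)\le q\ln\frac1q+q+q(L+1)\ln n_*$, which is increasing in $q\in(0,1)$. Hence $I\le C\frac{\ln m}m$.

On $G$: if $s$ contains a $0$, all entries of row $s$ are at most $\frac{C_1}m$, so its entropy is at least $\ln\frac m{C_1}$. States containing a $0$ have total probability at least $P(X_0=0)$. By (2), Step C and (14),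
$$I\ge P(X_0=0)\ln\frac m{C_1}-\varepsilon\ge\frac{1-Cm^{-\gamma}}{L+1}\,(\ln m-\ln C_1)-\varepsilon\ge\frac{\ln m}{L+2}$$
for large $m$. For large $m$ this exceeds the bound on $F$. So, as in Theorem 1, every start in $F$, a neighborhood of the uniform matrix, alternates between the disjoint compact sets $F$ and $G$, and $I$ drops at every second step. $\blacksquare$

## 7. Two-cycles, and channels with small noise

Let $(F,G)$ be as in Theorem 1 or Theorem 2, with $Y_t$ the corresponding output. For $s>0$ let $V_s$ be memoryless kernels, with densities, applied to $Y_t$, giving $Y^s_t$. Assume there are decoders $\psi_s$ with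
$$p_s:=\max_yP(\psi_s(Y^s_t)\ne y\mid Y_t=y)\to0\quad\text{as }s\to0 .$$
For example, let $Y^s_t=f(Y_t)+sZ_t$ with $Z_t$ i.i.d. $N(0,1)$ and $f$ real-valued and injective on the finite output alphabet. This is a (nonlinear) ISI channel with additive white Gaussian noise. If $D>0$ is the smallest distance between two values of $f$, the nearest-value decoder errs with probability at most $P(|Z_t|\ge\frac D{2s})\to0$. Let $\Phi_s$, $I_s$, $\mathcal T_s$ be the objects of Section 2 for the noisy channel.

**Theorem 3.** *(i) $\Phi$ has a 2-cycle: there is $\mathbf Q_*\in F$ with $\Phi(\mathbf Q_*)\in G$ and $\Phi^2(\mathbf Q_*)=\mathbf Q_*\ne\Phi(\mathbf Q_*)$. (ii) There is $s_0>0$ such that for every $0<s<s_0$ and every start in $F$, the iterates of $\Phi_s$ do not converge, and $I_s$ strictly decreases at every second step. So (a) and (b) fail for these noisy channels as well.*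

Fix an edge $(i,j)$. With $\varphi(x)=-x\ln x$ as in Lemma 1, let $g_{\mathbf Q}(u,v)=E\,\varphi(P(S_{-1}=i,S_0=j\mid Y_{-u}^v))$, let $g_{\mathbf Q}$ be its limit as $\min(u,v)\to\infty$, and let $g^s_{\mathbf Q}(u,v)$, $g^s_{\mathbf Q}$ be the same for $Y^s$. By Lemma 1, $g_{\mathbf Q}=\mu(i,j)\tau(i,j)$, and the analogous quantity for a state is $\boldsymbol\pi(i)\sigma(i)$. In the first two steps $K$ is a compact set of positive matrices and $c>0$ is the smallest allowed entry that occurs in $K$.

**Step 1: $\mathcal T$, $\Phi$ and $I$ are continuous on positive matrices.** The issue is that $g_{\mathbf Q}$ is a limit over longer and longer windows; we show that the limit is uniform. If $X_u=0$, then $Y_u$ reveals this and reveals the state $S_u$. Let $A_w$ be the event that there is a zero at some time in $[-w,-1]$ and at some time in $[1,w]$. It is determined by $Y_{-w}^w$. Every step leads to $0$ with probability at least $c$, so $P(A_w^c)\le2(1-c)^w$. On $A_w$, let $u$ and $v$ be the first zeros in $[-w,-1]$ and $[1,w]$. The outputs $Y_{-w}^w$ determine $u,v,S_u,S_v$. For fixed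 times $u\le-1$ and $v\ge1$, the Markov property says that, given $S_u$ and $S_v$, the pair $(S_{-1},S_0)$ depends on the outputs only through $Y_{u+1}^v$. So on $A_w$ the posterior $P(S_{-1}=i,S_0=j\mid Y_{-w'}^{w'})$ is the same for all $w'\ge w$. Off $A_w$ the values of $\varphi$ differ by at most $\frac1e$. With the monotonicity from Lemma 1,
$$0\le g_{\mathbf Q}(w,w)-g_{\mathbf Q}\le2(1-c)^w\qquad(\mathbf Q\in K).\tag{15}$$
For fixed $w$, $g_{\mathbf Q}(w,w)=\sum_y\phi_2\big(P(ij,y),P(y)\big)$ with $\phi_2(a,b)=-a\ln\frac ab$, where $y$ runs over finitely many output words. On $0\le a\le b\le1$, with $\phi_2=0$ when $a=0$, the function $\phi_2$ is continuous, also at the origin, since $0\le\phi_2(a,b)=b\,\varphi(\frac ab)\le\frac be$. The stationary distribution is the unique solution of a linear system, so it is continuous in $\mathbf Q$, and so are all probabilities of finite windows. Hence $g_{\mathbf Q}(w,w)$ is continuous in $\mathbf Q$, and by (15) so is its uniform limit $g_{\mathbf Q}$ on $K$. The state terms are treated identically. Dividing by $\mu(i,j)$ and $\boldsymbol\pi(i)$,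 which are continuous and positive, we see that $\mathcal T$ is continuous on every such $K$, and so on all positive matrices. The Perron root of an irreducible matrix is simple, so root and normalized vector depend continuously on the matrix; hence $\Phi$ is continuous by (3). Finally $I$ is continuous by (2).

**Step 2: $\mathcal T_s\to\mathcal T$, $\Phi_s\to\Phi$, $I_s\to I$ uniformly on $K$ as $s\to0$.** The purpose is to transfer the exchange of sets to small noise. Given $Y$, the noisy outputs carry no further information on the states, so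
$$P(ij\mid(Y^s)_{-u}^v)=E\big[P(ij\mid Y_{-u}^v)\mid(Y^s)_{-u}^v\big],$$
and Jensen's inequality for the concave $\varphi$ gives $g^s_{\mathbf Q}(u,v)\ge g_{\mathbf Q}(u,v)$, hence $g^s_{\mathbf Q}\ge g_{\mathbf Q}$. In the other direction let $\hat Y_t=\psi_s(Y^s_t)$. This is a function of $Y^s_t$, so monotonicity and Jensen give
$$g^s_{\mathbf Q}\le g^s_{\mathbf Q}(w,w)\le E\,\varphi\big(P(ij\mid\hat Y_{-w}^w)\big).$$
The words $\hat Y_{-w}^w$ and $Y_{-w}^w$ differ with probability at most $(2w+1)p_s$, so the laws of $(S_{-1},S_0,\hat Y_{-w}^w)$ and $(S_{-1},S_0,Y_{-w}^w)$ are within total variation $(2w+1)p_s$, uniformly in $\mathbf Q$. The right side above and $g_{\mathbf Q}(w,w)$ are the values at these two laws of one functional, $\sum_y\phi_2(P(ij,y),P(y))$, which is continuous, hence uniformly continuous, on the compact simplex of joint laws. Together with (15),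
$$\limsup_{s\to0}\ \sup_{\mathbf Q\in K}\big(g^s_{\mathbf Q}-g_{\mathbf Q}\big)\le2(1-c)^w\quad\text{for every }w,$$
so the limit superior is $0$. State terms are the same, and $\mu$ and $\boldsymbol\pi$ are bounded below on $K$. Therefore $\mathcal T_s\to\mathcal T$ uniformly on $K$. The prices $\mathcal T$ on $K$ form a compact set by Step 1, and the update (3) is a continuous function of the prices, hence uniformly continuous on a compact neighborhood of that set. So $\Phi_s\to\Phi$ uniformly on $K$, and $I_s\to I$ uniformly on $K$ by (2).

**Step 3: proof of (i).** The set $F$ is compact and convex, since it is cut out of the stochastic matrices by bounds on the entries. By Step 1 and $\Phi(F)\subset G$, $\Phi(G)\subset\operatorname{int}F$, the map $\Phi^2$ is a continuous map of $F$ into itself. Brouwer's fixed point theorem gives $\mathbf Q_*\in F$ with $\Phi^2(\mathbf Q_*)=\mathbf Q_*$. And $\Phi(\mathbf Q_*)\in G$, which is disjoint from $F$, so $\Phi(\mathbf Q_*)\ne\mathbf Q_*$.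

**Step 4: proof of (ii).** We thicken $G$ slightly, so that there is room for the perturbation. Let $G^+$ be the set of stochastic matrices supported on $\mathbf A$ at distance at most $r$ from $G$. Since $G$ is compact, consists of positive matrices, is disjoint from the compact set $F$, satisfies $\Phi(G)\subset\operatorname{int}F$ with $\Phi$ continuous, and has $\min_GI>\max_FI$ with $I$ continuous, we can choose $r>0$ so small that $G^+$ is a compact set of positive matrices, disjoint from $F$, with
$$\Phi(G^+)\subset\operatorname{int}F\qquad\text{and}\qquad\min_{G^+}I>\max_FI .$$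
Apply Step 2 with $K=F\cup G^+$. The set $\Phi(F)\subset G$ has distance at least $r$ from every matrix (stochastic and supported on $\mathbf A$) outside $G^+$, and $\Phi(G^+)$ is a compact subset of $\operatorname{int}F$. So there is $s_0>0$ such that for all $0<s<s_0$
$$\Phi_s(F)\subset G^+,\qquad\Phi_s(G^+)\subset F,\qquad\min_{G^+}I_s>\max_FI_s .$$
For such $s$ and any start in $F$, the iterates of $\Phi_s$ are in $F$ at odd times and in $G^+$ at even times. These sets are compact and disjoint, so the iterates do not converge, and each step from $G^+$ to $F$ strictly decreases $I_s$. Since $F$ has positive Lebesgue measure, both (a) and (b) fail for the noisy channel. $\blacksquare$
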